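
\newtheorem{theorem}{Theorem}
\newtheorem{lemma}[theorem]{Lemma}
\theoremstyle{remark}
\newtheorem*{remark}{Remark}

\title{Sorting in Linear Time on Unit-Cost Random Access Machines with Integer Division}


\begin{abstract}
On a unit-cost random access machine over the natural numbers with operations $+$, $\ominus$, $\times$ and comparison, sorting $n$ numbers of unbounded magnitude takes $\Omega(n\log n)$ steps. We show that the bound disappears when integer division is added: a deterministic program then sorts in $O(n)$ steps, and $2n$ steps are always necessary. The program is insertion sort with a constant number of instructions per insertion. It keeps the sorted list in a few huge integers and finds the rank of a new key by rounding two rational functions, whose numerators and denominators are evaluated by taking remainders.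
\end{abstract}

\section{The question and the answer}

How many steps does it take to sort $n$ natural numbers if every arithmetic operation, however large its operands, costs one step?

\paragraph{The machine.}
A random access machine (RAM) has an accumulator $\alpha$ and memory locations $\rho(0),\rho(1),\dots$, each holding a natural number (an element of $\mathbb N_0$). A program is a finite sequence of instructions, numbered from $0$. The basic instructions, with $i,k,k_1,k_2\in\mathbb N_0$, are
\begin{gather*}
\alpha\leftarrow i,\qquad \alpha\leftarrow\rho(i),\qquad \alpha\leftarrow\rho(\rho(i)),\qquad \rho(i)\leftarrow\alpha,\qquad \rho(\rho(i))\leftarrow\alpha,\\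
\alpha\leftarrow\alpha\ \mathrm{op}\ \rho(i)\quad\text{with } \mathrm{op}\in\{+,\times,\ominus\},\\
\text{goto } k,\qquad \text{if } \rho(i)>\alpha \text{ then goto } k_1 \text{ else goto } k_2,\qquad \text{stop}.
\end{gather*}
Here $x\ominus y=\max(x-y,0)$. The machine halts when it executes stop or when control passes beyond the last instruction. A \emph{coin tossing} RAM may also execute $\alpha\leftarrow\text{random}$, which assigns $0$ or $1$ to $\alpha$ with probability $\frac12$ each, independently of all other tosses; a \emph{deterministic} program never does so. Each executed instruction costs one unit of time. To this instruction set we add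
\[
\alpha\leftarrow\alpha\ \mathrm{div}\ \rho(i),\qquad\text{where } x\ \mathrm{div}\ y=\lfloor x/y\rfloor \text{ for } y\ge1 \text{ and } x\ \mathrm{div}\ 0=0 .
\]

\paragraph{The sorting problem.}
A program $A$, which may depend on $n$, \emph{solves the sorting problem of size $n$} if the following holds for every sequence $x=(x_1,\dots,x_n)$ of pairwise distinct natural numbers. There is no bound on the $x_i$ in terms of $n$. The program is started with $x_i$ in location $i$ for $1\le i\le n$ and with $0$ everywhere else, including the accumulator. With probability $1$ it halts, and on every run on which it halts, whatever the coin outcomes, it has $x_{\pi(i)}$ in location $i$ for $1\le i\le n$, where $\pi$ is the permutation with $x_{\pi(1)}<\dots<x_{\pi(n)}$. Its running time is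
\[
T_A(n)=\sup_x E[\text{number of steps of } A \text{ on } x].
\]
For deterministic programs this is the ordinary worst-case time.

\paragraph{Does division help?}
Distinguishing $n!$ orders by two-way tests takes at least about $n\log n$ tests. Arithmetic on large numbers is not obviously bound by this count, but without division it does not help: there is a constant $c>0$ such that, for all sufficiently large $n$, every deterministic or coin tossing program with operations $+,\ominus,\times$ and comparison that solves the sorting problem of size $n$ has $T_A(n)\ge c\,n\log n$ \cite{sorting}. Whether this remains true when division is also a basic operation is posed as an open problem in \cite{sorting}.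

Once the outcomes of all tests (including the one hidden in $\ominus$), all coin tosses and all addresses are fixed, a division-free machine holds a polynomial of the input in every register. Division is different in two ways. It gives access to the digits of a number, so that one integer can serve as a list. And one quotient $\lfloor u\rfloor$ can take many values, so that one instruction can separate many cases at once. On the other hand the keys are unbounded: two keys may be enormous and differ by $1$, and there is no fixed granularity at which to look at their digits. We show that the first two facts prevail.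

\begin{theorem}\label{thm:sort}
Consider programs with operations $+,\ominus,\times,\mathrm{div}$ and comparison.
\begin{enumerate}
\item[(i)] There is an absolute constant $C$ such that for every $n\ge2$ some \emph{deterministic} program solves the sorting problem of size $n$ in worst-case time at most $Cn$. Hence there is no constant $c>0$ such that, for all sufficiently large $n$, every program solving the sorting problem of size $n$ has $T_A(n)\ge c\,n\log n$.
\item[(ii)] For every $n\ge2$, every deterministic or coin tossing program $A$ that solves the sorting problem of size $n$ has $T_A(n)\ge2n$. Thus the optimal complexity is $\Theta(n)$.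
\item[(iii)] Part (i) also holds for inputs with repetitions, with stable output. It also holds with one single program for all $n\ge2$, if $n$ is given in location $0$ and $x_i$ in location $\kappa+i$, for a fixed constant $\kappa$ (the output then replaces the input in locations $\kappa+1,\dots,\kappa+n$).
\end{enumerate}
\end{theorem}

The upper bound comes from a dynamic data structure in the same model. For a set $S$ of natural numbers, the \emph{rank} of $x$ is $\#\{y\in S:y<x\}$.

\begin{theorem}\label{thm:dict}
Let $n\ge2$ and $M\ge2$ be given. After $O(n)$ steps of preprocessing one can maintain a set $S\subset\{0,\dots,M-1\}$ with $|S|\le n$ under insertion, deletion, rank queries and membership queries (for any $x$ with $0\le x<M$), and selection ($j\mapsto$ the element of rank $j$). Each operation takes $O(1)$ steps in the worst case. The constants are absolute: they do not depend on $n$ or $M$.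
\end{theorem}

Section~\ref{sec:idea} explains the method and carries it out by hand for two keys. Sections~\ref{sec:param}--\ref{sec:rank} prove Theorem~\ref{thm:dict}, and Section~\ref{sec:sort} proves Theorem~\ref{thm:sort}. Logarithms are to base $2$. We write $a\bmod b=a\ominus(a\ \mathrm{div}\ b)\times b$ for $b\ge1$; this takes $O(1)$ instructions.

\section{The idea, and two keys by hand}\label{sec:idea}

Insertion sort needs the rank of a new key $x$ among the keys $y_0<\dots<y_{s-1}$ inserted so far. We want it in $O(1)$ instructions. In this section $x$ is not one of the $y_j$.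

\paragraph{Counting by rounding.}
Fix an origin $v$, a unit $\delta>0$ and a large even exponent $E$. The function $\delta^E/(\delta^E+u^E)$ of $u\ge0$ is close to $1$ for $u\le\frac12\delta$ and close to $0$ for $u\ge\frac32\delta$; near $u=\delta$ it takes intermediate values. Summed over keys $y_j$ with $u=|y_j-v|$, it rounds to the number of keys within distance $\delta$ of $v$, \emph{provided} that $E$ is large enough for the number of keys and that no key has distance strictly between $\frac12\delta$ and $\frac32\delta$ from $v$.

Take for $v$ a stored key $y_m$, let $\delta=|x-v|>0$, and sum only over the keys on the same side of $v$ as $x$. The sum then counts the keys between $v$ and $x$, and with $m$ this gives the rank of $x$. The condition on the keys is satisfied if no key is closer to $x$ than $\frac12\delta$. So $v$ should be a \emph{near key}, meaning one at most twice as far from $x$ as the nearest key. This choice of origin and unit is what removes the difficulty with unbounded magnitudes: at the scale $\delta$ the keys to be counted and those to be ignored are separated by a constant factor.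

\paragraph{Finding a near key by rounding.}
Give $y_j$ the weight $|x-y_j|^{-E}$ and form the weighted average $a$ of the indices $j$. If $d$ is the distance to the nearest key and $E$ is large enough, all keys farther than $2d$ together carry only a tiny part of the weight. Because the keys are sorted, the near keys occupy an interval of indices. So $a$ lies in this interval up to an error less than $\frac12$, and the integer nearest to $a$ is the index of a near key.

\paragraph{Two keys.}
Let $y_0<y_1$ and put $p_k=(x-y_k)^E$. Then
\[
a=\frac{p_1^{-1}}{p_0^{-1}+p_1^{-1}}=\frac{p_0}{p_0+p_1},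
\]
and $m=\lfloor a+\frac12\rfloor$ is $1$ if $p_0\ge p_1$ and $0$ otherwise: $y_m$ is a nearest key. Suppose $m=0$ and $x>y_0$. The second sum is $\delta^E/(\delta^E+(y_1-y_0)^E)$ with $\delta=x-y_0$. It is at least $\frac12$ exactly when $y_1-y_0\le\delta$, that is, $y_1\le x$, and its rounded value tells whether $y_1$ lies below $x$. The other cases are mirror images or have nothing left to count. For two keys even $E=2$ suffices; with many keys small errors add up, and $E$ has to grow like $\log n$ (see the remark after Lemma~\ref{lem:near}).

\paragraph{Evaluating in $O(1)$ instructions.}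
Both fractions have numerators and denominators built from
\begin{equation}\label{eq:PjP}
P_j(t,q)=\prod_{k\ne j}\bigl(t^E+(q-y_k)^E\bigr),\qquad P(t,q)=\prod_{k}\bigl(t^E+(q-y_k)^E\bigr).
\end{equation}
For the average we need the $P_j$ at $t=0$, $q=x$; for the count, the $P_j$ and $P$ at $t=\delta$, $q=v$. These polynomials have degree about $nE$, so there is no time to evaluate them term by term. Instead we store their values at \emph{one} huge point $(R,Q)$ and use that $B-a$ divides $f(B)-f(a)$ for $f\in\mathbb Z[t]$: if $f(B)\ge0$ and $0\le f(a)<B-a$, then $f(B)\bmod(B-a)=f(a)$. One remainder substitutes $x$ or $v$ for $Q$; a second one substitutes $0$ or $\delta$ for $R$.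

\paragraph{Numbers.}
Take the keys $1,4$ and $x=3$, with $E=2$, $R=10^2$, $Q=10^9$, $Z=10^{20}$. Then
\begin{align*}
G_0&=P_0(R,Q)=R^2+(Q-4)^2=999999992000010016,\\
G_1&=P_1(R,Q)=R^2+(Q-1)^2=999999998000010001,
\end{align*}
and we store $H=P(R,Q)=G_0G_1$ together with
\[
G=G_0+G_1Z=999999998000010001\,00\,999999992000010016 .
\]
The average is $a=P_1(0,x)/(P_0(0,x)+P_1(0,x))$. Modulo $Q-3$ we may replace $Q$ by $3$, so $G_1$ leaves the remainder $R^2+(3-1)^2=10004$ and $G_0+G_1$ leaves $10001+10004=20005$. Reducing modulo $R=100$ gives $4$ and $5$. Hence $a=\frac45$, $m=1$ and $v=4$.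

Now $x<v$ and $\delta=1$, and $y_0$ is the only key below $v$. Modulo $Q-4$ the number $G_0$ leaves $R^2+0=10000$, and $H$ leaves $(R^2+3^2)(R^2+0)=100090000$. Modulo $R-1=99$ these become $1$ and $(1+9)\cdot1=10$. The second sum is $\delta^2\cdot\frac1{10}=\frac1{10}$, which rounds to $0$. No key lies between $3$ and $4$, so the rank of $3$ is $m-0=1$, as it should be.

For more keys, two points remain. Weighted sums such as $\sum_j jG_j$ and partial sums $\sum_{j>m}G_j$ must be extracted from $G=\sum_jG_jZ^j$ in $O(1)$ steps; again remainders do it, modulo $(Z-1)^2$ and $Z-1$. And $G$ must be updated when a key is inserted; this is a shift of digits and a multiplication.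

\section{Parameters and substitution by remainders}\label{sec:param}

Let $n\ge2$ and $M\ge2$; all keys lie in $[0,M-1]$. Let
\begin{itemize}
\item $E$ be the least power of two with $2^E\ge4n^4$. Then $E\ge8$, $E$ is even, and $2^{E/2}\ge2n^2$;
\item $L$ be the least power of two with $L\ge2En$;
\item $b=2nM$, $R=b^L$, $Q=R^L$, $Z=Q^L$.
\end{itemize}
The size of $E$ makes both roundings correct. The gaps between $M$, $R$, $Q$ and $Z$ ensure that every remainder below is the value we want and not merely congruent to it; the next lemma says how much room there is.

\begin{lemma}[Sizes]\label{lem:sizes}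
\begin{enumerate}
\item[(a)] $n^2(2M^E)^n+M<R$.
\item[(b)] $n^2(R^E+M^E)^n+M<Q$.
\item[(c)] $n^2(R^E+Q^E)^n+1<Z$.
\item[(d)] $Q^E+Q<Z$.
\end{enumerate}
\end{lemma}

\begin{proof}
(a) Since $2^{n+1}n^2\le(2n)^{En}$, we have $n^2(2M^E)^n\le\frac12(2n)^{En}M^{En}=\frac12b^{En}$. Also $M\le\frac14b\le\frac14b^{En}$. The sum is at most $\frac34b^{En}<b^{L}=R$.

(b) Since $n\ge2$, we have $n^22^n\le(2n)^n\le b^n\le R$. As $M\le R$, the product $n^2(R^E+M^E)^n$ is at most $n^22^nR^{En}\le R^{En+1}$. Hence the left side of (b) is at most $2R^{En+1}<R^{En+2}\le R^{2En}\le R^L=Q$.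

(c) As $R\le Q$ and $n^22^n\le R\le Q$, the product is at most $n^22^nQ^{En}\le Q^{En+1}$, and $Q^{En+1}+1<Q^{En+2}\le Q^{2En}\le Z$.

(d) $Q^E+Q\le2Q^E<Q^{E+1}\le Z$.
\end{proof}

\paragraph{Preprocessing.}
The program finds $E$ by starting with $(E,w)=(1,2)$ and replacing $(E,w)$ by $(2E,w^2)$ while $4n^4>w$; throughout, $w=2^E$. It finds $L$ by doubling from $1$ until $L\ge2En$. As $E$ and $L$ are powers of two, $R,Q,Z,R^E,Z^E$ are obtained by repeated squaring. All this takes $O(\log n)$ steps; $Z-1$ and $(Z-1)^2$ cost $O(1)$ more. Finally the table $Z^0,Z^1,\dots,Z^n$ is computed in $O(n)$ steps and stored in consecutive locations, so that any $Z^j$ with $0\le j\le n$ can be fetched in $O(1)$ steps by indirect addressing.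

\begin{lemma}[Substitution]\label{lem:subst}
Let $f\in\mathbb Z[t]$, let $B>a\ge0$ be integers, and suppose $f(B)\ge0$ and $0\le f(a)<B-a$. Then $f(B)\bmod(B-a)=f(a)$.
\end{lemma}

\begin{proof}
$B-a$ divides $B^i-a^i$ for every $i\ge 0$, hence also $f(B)-f(a)$. And $f(a)$ lies in $[0,B-a)$.
\end{proof}

\paragraph{Powers.}
For $0\le t\le Q$, Lemma~\ref{lem:sizes}(d) gives $t^E+t<Z$. So Lemma~\ref{lem:subst}, applied to the $E$-th power function with $B=Z$ and $a=t$, gives
\begin{equation}\label{eq:power}
Z^E\bmod(Z-t)=t^E\qquad(0\le t\le Q).
\end{equation}
Thus the $E$-th power of any number up to $Q$ costs $O(1)$ instructions, although $E$ grows with $n$.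

\paragraph{Products.}
Let $y_0<\dots<y_{s-1}$, $1\le s\le n$, be the current keys and let $P_j,P\in\mathbb Z[t,q]$ be the polynomials \eqref{eq:PjP} (an empty product is $1$). We call $\Phi$ an \emph{admissible combination} if $\Phi=P$, or $\Phi=\sum_{j<s}c_jP_j$ with integers $0\le c_j\le n-1$.

\begin{lemma}[Evaluation]\label{lem:eval}
If $\Phi$ is an admissible combination and $z,\delta$ are integers with $0\le z,\delta<M$, then
\[
\bigl(\Phi(R,Q)\bmod(Q-z)\bigr)\bmod(R-\delta)=\Phi(\delta,z).
\]
\end{lemma}

\begin{proof}
As $E$ is even, all factors in \eqref{eq:PjP} are nonnegative at integer points, so $\Phi(R,Q)\ge0$. Moreover $0\le(z-y_k)^E\le M^E$ and $\delta^E\le M^E$. Each $P_j$ and $P$ has at most $n$ factors, and $\Phi$ is $P$ or a combination of at most $n$ of the $P_j$ with coefficients below $n$. Therefore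
\begin{gather*}
0\le\Phi(R,z)\le n^2(R^E+M^E)^n<Q-M<Q-z,\\
0\le\Phi(\delta,z)\le n^2(2M^E)^n<R-M<R-\delta
\end{gather*}
by Lemma~\ref{lem:sizes}(b) and (a). Lemma~\ref{lem:subst}, applied to $\Phi(R,\cdot)$ with $B=Q$, $a=z$, shows that the inner remainder is $\Phi(R,z)$. Applied to $\Phi(\cdot,z)$ with $B=R$, $a=\delta$, it shows that the outer remainder is $\Phi(\delta,z)$.
\end{proof}

\section{The representation and its updates}\label{sec:rep}

Put
\[
h(y)=R^E+(Q-y)^E,\qquad G_j=P_j(R,Q)=\prod_{k\ne j}h(y_k).
\]
The data structure consists of the number $s$ of keys and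
\[
Y=\sum_{j<s}y_jZ^j,\qquad G=\sum_{j<s}G_jZ^j,\qquad H=P(R,Q)=\prod_{k<s}h(y_k).
\]
The empty set is represented by $s=Y=G=0$ and $H=1$. Since $0<Q-y_k\le Q$, every $h(y_k)$ is at most $R^E+Q^E$, and Lemma~\ref{lem:sizes}(c) gives
\begin{equation}\label{eq:digits}
G_j<Z,\qquad \sum_jG_j<Z-1,\qquad \sum_jjG_j<Z-1 .
\end{equation}
Also $y_j<M<Z$. So $Y$ and $G$ are written above in base $Z$, with digits $y_j$ and $G_j$, and for $0\le r\le n$
\begin{equation}\label{eq:split}
G\ \mathrm{div}\ Z^r=\sum_{j\ge r}G_jZ^{j-r},\qquad G\bmod Z^r=\sum_{j<r}G_jZ^j,
\end{equation}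
and likewise for $Y$. Each of the following takes $O(1)$ instructions.

\paragraph{Selection.} For $0\le j<s$ we have $y_j=(Y\ \mathrm{div}\ Z^j)\bmod Z$.

\paragraph{Insertion} of a key $x\notin\{y_0,\dots,y_{s-1}\}$ of known rank $r$, where $s<n$. Compute $h=h(x)=R^E+\bigl(Z^E\bmod(Z-(Q-x))\bigr)$ by \eqref{eq:power}. Replace
\begin{align*}
Y&\leftarrow(Y\bmod Z^r)+xZ^r+Z\cdot Z^r\,(Y\ \mathrm{div}\ Z^r),\\
G&\leftarrow h\cdot\bigl[(G\bmod Z^r)+Z\cdot Z^r\,(G\ \mathrm{div}\ Z^r)\bigr]+Z^rH,
\end{align*}
then $H\leftarrow Hh$ and $s\leftarrow s+1$. By \eqref{eq:split}, the digits of index at least $r$ move up by one place. In $Y$ the vacated place receives $x$. In $G$ every old product gains the factor $h$, and the product belonging to $x$ itself, placed at position $r$, is the product over all old keys, which is the old $H$. So the new numbers represent the enlarged set.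

\paragraph{Deletion} of the key $y$ of known rank $r$. Compute $h=h(y)$ as above. Replace
\begin{align*}
Y&\leftarrow(Y\bmod Z^r)+Z^r\bigl((Y\ \mathrm{div}\ Z^r)\ \mathrm{div}\ Z\bigr),\\
G&\leftarrow\bigl[(G\bmod Z^r)+Z^r\bigl((G\ \mathrm{div}\ Z^r)\ \mathrm{div}\ Z\bigr)\bigr]\ \mathrm{div}\ h,
\end{align*}
then $H\leftarrow H\ \mathrm{div}\ h$ and $s\leftarrow s-1$. The digit at position $r$ is dropped and the higher ones move down. The number in brackets is a sum of terms $G_jZ^i$ with $j\ne r$, and $h$ divides each such $G_j$; so the division by $h$ is exact and removes the factor $h$ from each digit. The division of $H$ is exact as well.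

\section{The rank query}\label{sec:rank}

Only the rank remains to be computed. Let $s\ge1$ and $0\le x<M$; for $s=0$ the rank is $0$ and $x$ is not a member.

\subsection{First rounding: a near key}

\paragraph{Step 1.} Compute
\[
g=G\bmod(Z-1)^2,\qquad A_0=g\ \mathrm{div}\ (Z-1),\qquad S_0=g\bmod(Z-1).
\]
\emph{Claim:} $A_0=\sum_jjG_j$ and $S_0=\sum_jG_j$. The idea is to expand $\sum_jG_jZ^j$, read as a polynomial in $Z$, in powers of $Z-1$: the constant coefficient is its value $\sum_jG_j$ at $1$, and the linear coefficient is its derivative $\sum_jjG_j$ at $1$. Precisely, $Z^j=(1+(Z-1))^j\equiv1+j(Z-1)\pmod{(Z-1)^2}$, so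
\[
G\equiv\sum_jG_j+(Z-1)\sum_jjG_j\pmod{(Z-1)^2}.
\]
By \eqref{eq:digits} both sums are at most $Z-2$. So the right side is at most $(Z-2)+(Z-1)(Z-2)=(Z-1)^2-1$ and equals $g$. The claim follows.

\paragraph{Step 2.} Compute
\[
A_1=(A_0\bmod(Q-x))\bmod R,\qquad S_1=(S_0\bmod(Q-x))\bmod R .
\]
The combinations $\sum_jjP_j$ and $\sum_jP_j$ are admissible, and their values at $(R,Q)$ are $A_0$ and $S_0$. Lemma~\ref{lem:eval} with $z=x$ and $\delta=0$ gives, with $p_k=(x-y_k)^E$,
\[
A_1=\sum_jj\prod_{k\ne j}p_k,\qquad S_1=\sum_j\prod_{k\ne j}p_k .
\]
Since the $y_k$ are distinct, at most one $p_k$ vanishes, so $S_1>0$. Put $a=A_1/S_1$ and compute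
\[
m=(2A_1+S_1)\ \mathrm{div}\ (2S_1)=\Bigl\lfloor a+\frac12\Bigr\rfloor .
\]
As $a$ is a weighted average of $0,\dots,s-1$, we have $0\le m\le s-1$.

\paragraph{Step 3.} Compute $v=(Y\ \mathrm{div}\ Z^m)\bmod Z=y_m$. If $v=x$, report that $x$ is a member and has rank $m$, and end the query. Otherwise report that $x$ is not a member and continue.

This is correct. If $v=x$, then $x=y_m$. Conversely, if $x=y_j$ for some $j$, then $p_j=0$ and only the $j$-th term of each sum survives, so $A_1=jS_1$, $m=j$ and $v=x$. Hence members are always detected. From now on $x\notin\{y_0,\dots,y_{s-1}\}$ and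
\[
d=\min_k|x-y_k|\ge1 .
\]

\begin{lemma}[Near key]\label{lem:near}
$|x-y_m|\le2d$.
\end{lemma}

\begin{proof}
Let $w_j=|x-y_j|^{-E}=1/p_j$ and $W=\sum_jw_j$. Dividing $A_1$ and $S_1$ by $\prod_kp_k$ shows $a=\sum_jjw_j/W$. The nearest key contributes $d^{-E}$ to $W$, so $W\ge d^{-E}$. The set $J=\{j:|x-y_j|\le2d\}$ is nonempty, and since the $y_j$ are sorted it is an interval $\{i_0,\dots,i_1\}$ of indices. For $j\notin J$ we have $w_j<2^{-E}d^{-E}\le2^{-E}W$. Hence
\[
a-i_1=\sum_j(j-i_1)\frac{w_j}{W}\le\sum_{j>i_1}(j-i_1)\frac{w_j}{W}\le n^22^{-E}\le\frac1{4n^2}<\frac12,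
\]
and in the same way
\[
i_0-a\le\sum_{j<i_0}(i_0-j)\frac{w_j}{W}\le n^22^{-E}<\frac12 .
\]
So $i_0<a+\frac12<i_1+1$, which gives $i_0\le m\le i_1$, that is, $m\in J$.
\end{proof}

\begin{remark}
With a fixed exponent $E$ the lemma would fail. Let $s\ge2$ and $d\ge s$, and take $x=d$, $y_0=0$ and $y_j=3d+j$ for $1\le j<s$. The distances to $x$ are $d$ and $2d+j$, which lies strictly between $2d$ and $3d$. So $J=\{0\}$, $w_j>3^{-E}w_0$ for $j\ge1$, and $W\le sw_0$. Hence
\[
a\ge\frac{3^{-E}}{s}\sum_{j<s}j=\frac{3^{-E}(s-1)}2 ,
\]
and $m\ge1$ as soon as $s-1\ge3^E$. Thus $E$ has to grow at least like $\log n$.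
\end{remark}

\subsection{Second rounding: counting from the near key}

\paragraph{Step 4.} Let $\delta=|x-v|$, so $1\le\delta<M$. Compute
\begin{align*}
G^*&=(G\ \mathrm{div}\ Z^{m+1})\bmod(Z-1)&&\text{if } x>v,\\
G^*&=(G\bmod Z^m)\bmod(Z-1)&&\text{if } x<v .
\end{align*}
Put $I=\{j:m<j<s\}$ in the first case and $I=\{j:0\le j<m\}$ in the second; $I$ may be empty. Then $G^*=\sum_{j\in I}G_j$. Indeed, by \eqref{eq:split} the number being reduced has exactly the $G_j$ with $j\in I$ as its base-$Z$ digits, $Z\equiv1\pmod{Z-1}$, and the sum is less than $Z-1$ by \eqref{eq:digits}.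

\paragraph{Step 5.} Compute
\[
N_1=(G^*\bmod(Q-v))\bmod(R-\delta),\qquad D_1=(H\bmod(Q-v))\bmod(R-\delta).
\]
The combinations $\sum_{j\in I}P_j$ and $P$ are admissible, and their values at $(R,Q)$ are $G^*$ and $H$. Lemma~\ref{lem:eval} with $z=v$ and this $\delta$ gives
\[
N_1=\sum_{j\in I}\prod_{k\ne j}\bigl(\delta^E+(v-y_k)^E\bigr),\qquad D_1=\prod_k\bigl(\delta^E+(v-y_k)^E\bigr)>0 .
\]

\paragraph{Step 6.} Compute $\Delta=Z^E\bmod(Z-\delta)$, which is $\delta^E$ by \eqref{eq:power}, and
\[
N=(2\Delta N_1+D_1)\ \mathrm{div}\ (2D_1)=\Bigl\lfloor\sigma+\frac12\Bigr\rfloor,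
\qquad
\sigma=\frac{\Delta N_1}{D_1}=\sum_{j\in I}\tau_j,\qquad \tau_j=\frac{\delta^E}{\delta^E+|y_j-y_m|^E}.
\]

\paragraph{Step 7.} Report the rank $r=m+1+N$ if $x>v$, and $r=m\ominus N$ if $x<v$.

\begin{lemma}\label{lem:rank}
The reported $r$ equals $\#\{j:y_j<x\}$.
\end{lemma}

\begin{proof}
By Lemma~\ref{lem:near}, $|x-y_j|\ge d\ge\frac12\delta$ for every $j$.

\emph{Case $x>y_m$.} Let $j>m$ and $u=y_j-y_m>0$.
\begin{itemize}
\item If $y_j<x$, then $u=\delta-(x-y_j)\le\frac12\delta$, so $1-\tau_j=u^E/(\delta^E+u^E)\le(u/\delta)^E\le2^{-E}$.
\item If $y_j>x$, then $u=\delta+(y_j-x)\ge\frac32\delta$, so $\tau_j\le(\delta/u)^E\le(2/3)^E\le2^{-E/2}$, because $(2/3)^2<\frac12$.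
\end{itemize}
So $\tau_j$ differs from $1$ in the first case, and from $0$ in the second, by at most $2^{-E/2}\le\frac1{2n^2}$. Summing over $j>m$,
\[
\bigl|\sigma-\#\{j>m:y_j<x\}\bigr|\le\frac n{2n^2}<\frac12,
\]
and $N=\#\{j>m:y_j<x\}$. Since $y_0,\dots,y_m<x$, the rank of $x$ is $m+1+N$.

\emph{Case $x<y_m$.} Let $j<m$ and $u=y_m-y_j>0$. If $y_j>x$, then $u=\delta-(y_j-x)\le\frac12\delta$; if $y_j<x$, then $u=\delta+(x-y_j)\ge\frac32\delta$. The same estimates give $N=\#\{j<m:y_j>x\}$. As $y_m,\dots,y_{s-1}>x$, exactly $m-N$ keys are smaller than $x$.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:dict}]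
Steps 1--7 use a fixed number of operations $+,\ominus,\times,\mathrm{div}$, comparisons, and indirect reads of the table $Z^0,\dots,Z^n$. This number does not depend on $n$, $M$ or the keys. The steps answer rank and membership queries correctly, by the discussion of Step~3 and Lemma~\ref{lem:rank}; the case $s=0$ is tested separately. Insertion and deletion first call the rank query; if $x$ is already present, respectively absent, they do nothing, and otherwise they proceed as in Section~\ref{sec:rep}. Selection and the preprocessing were treated in Sections~\ref{sec:rep} and~\ref{sec:param}.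
\end{proof}

\begin{remark}
The method relies on the unit cost measure, since the numbers are long. We have $E=O(\log n)$, $L<4En$ and $Y,G<Z^n=(2nM)^{nL^3}$, so $Y$ and $G$ have $O\bigl(n^4(\log n)^3\log(nM)\bigr)$ bits.
\end{remark}

\section{Sorting}\label{sec:sort}

\subsection{Upper bounds: parts (i) and (iii)}

We describe one program, up to the placement of its cells. It uses a fixed number of scratch cells, one of which holds $n$; input cells number $1,\dots,n$, at consecutive addresses; and table cells number $0,\dots,n$, at consecutive addresses.
\begin{enumerate}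
\item Compute $M=1+\sum_{i\le n}x_i$. All $x_i$ are at most $M-1$, and $M\ge2$ because the $x_i$ are distinct and $n\ge2$.
\item Do the preprocessing of Section~\ref{sec:param} and set $s=Y=G=0$, $H=1$.
\item For $i=1,\dots,n$, compute the rank of $x_i$ among $x_1,\dots,x_{i-1}$ (it is $0$ for $i=1$) and insert $x_i$.
\item For $j=1,\dots,n$, write $(Y\ \mathrm{div}\ Z^{j-1})\bmod Z$ into input cell number $j$.
\end{enumerate}
Phase 1 takes $O(n)$ steps. By Theorem~\ref{thm:dict}, phase 2 takes $O(n)$ steps, and phases 3 and 4 take $O(1)$ steps per iteration. After phase 3 the digits of $Y$ are the inputs in increasing order, so the output is correct.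

This is a legal program. An operation $u\leftarrow v\ \mathrm{op}\ w$ on scratch cells is ``load, op, store''. To read the $j$-th cell of an array, compute its address as base plus offset in the accumulator, store it in a scratch cell $\rho(i)$, and execute $\alpha\leftarrow\rho(\rho(i))$. To write such a cell, put its address into a scratch cell $\rho(i)$ in the same way, load the value, and execute $\rho(\rho(i))\leftarrow\alpha$. Loops are controlled by counters in scratch cells. Hence the program has a fixed length and uses a fixed number of scratch cells, say $\kappa+1$, and its running time is at most $Cn$ for an absolute constant $C$.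

\begin{proof}[Proof of Theorem~\ref{thm:sort}(i)]
The program may depend on $n$. The input cells are $1,\dots,n$. Let the scratch cells be $n+1,\dots,n+\kappa+1$ and table cell number $j$ be $n+\kappa+2+j$. The program begins by loading the constant $n$ into its scratch cell. It sorts in at most $Cn$ steps, after increasing $C$ to account for this. Given any $c>0$, we have $Cn<c\,n\log n$ for all sufficiently large $n$, so $c$ is not a lower bound constant.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:sort}(iii)]
\emph{One program for all $n$.} Let the scratch cells be $0,1,\dots,\kappa$, with $n$ in location $0$. Input cell number $i$ is $\kappa+i$ and table cell number $j$ is $\kappa+n+1+j$; the base address $\kappa+n+1$ of the table is computed once from $n$. The instructions themselves do not depend on $n$.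

\emph{Repetitions.} First replace $x_i$ by $x_i'=nx_i+(i-1)$. These numbers are distinct, and their order is that of the $x_i$ with ties broken by the index, that is, the stable order. Sort them as above, and in phase 4 write $x'\ \mathrm{div}\ n$ instead of $x'$, which restores the original value. The stable sorting permutation is available as well, since $x'_i\bmod n=i-1$. This costs $O(n)$ extra steps and can be done in either placement of the cells.
\end{proof}

\subsection{The lower bound: part (ii)}

Linear time is optimal for a simple reason: if no output value is already in its place, each one must be brought into the accumulator and then stored.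

\begin{proof}[Proof of Theorem~\ref{thm:sort}(ii)]
Take an input with all $x_i\ge1$ and $x_{\pi(i)}\ne x_i$ for every $i$, for example $x=(2,3,\dots,n,1)$, for which $x_{\pi(i)}=i$. Consider any halting run. The final content of location $i$ differs from its initial content, so location $i$ is written at least once; let $t_i$ be the time of the last write. At time $t_i$ the accumulator contains $x_{\pi(i)}$.

One instruction writes at most one memory location, so $t_1,\dots,t_n$ are distinct. The accumulator contents at these times are $n$ pairwise distinct positive numbers. A store instruction does not change the accumulator. So between any two consecutive times among the $t_i$ at least one non-store instruction, changing $\alpha$, is executed. Initially $\alpha=0$, so at least one is also executed before the first of the $t_i$. The run therefore has at least $n+n=2n$ steps. This holds for every halting run, and the program halts with probability $1$, so $T_A(n)\ge2n$. Together with (i), the optimal complexity is $\Theta(n)$.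
\end{proof}

The argument uses nothing about the arithmetic operations. In summary, with $+,\ominus,\times,\mathrm{div}$ and comparison, sorting $n$ natural numbers of unbounded magnitude has worst-case unit-cost complexity $\Theta(n)$, achieved by a deterministic program.

\begin{thebibliography}{9}
\bibitem{sorting}
``Chapter 2. Sorting'', \url{https://people.mpi-inf.mpg.de/~mehlhorn/ftp/EATCSmonograph/chapter2.pdf}.
\end{thebibliography}

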